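\title{Parity decision trees from affine covers}

\begin{abstract}
Let $f$ be a non-constant Boolean function on $\mathbb{F}_2^n$, and let $N_0$ and $N_1$ be the least numbers of monochromatic affine subspaces needed to cover its zeros and its ones. We prove that $f$ is computed by a parity decision tree with at most $n^{4(\log N_1+1)(\log N_0+1)}$ leaves. This is the parity analogue of the Ehrenfeucht--Haussler bound for ordinary decision trees and subcube covers. We deduce the bound $2^{8(\log M)^3}$ with $M=N_0+N_1$, which does not depend on $n$, and we show that the exponent of $n$ cannot be lowered to $C(\log N_1+\log N_0+2)^c$ with $c<2$. The main tool is a lemma on probability distributions on a dual space: the tree should query, all at once, a subspace of linear forms that carries the largest mass per dimension.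
\end{abstract}

\section{Trees and covers}

Let $f:\{0,1\}^n\to\{0,1\}$ be a Boolean function, and identify $\{0,1\}^n$ with $\mathbb{F}_2^n$. Throughout, $n\ge2$ and $f$ is non-constant; $\log$ is the logarithm to base $2$ and $\ln$ the natural logarithm.

A \emph{decision tree} is a rooted binary tree whose internal nodes are labeled by variables $x_i$ and whose leaves are labeled by bits. An input $x$ starts at the root, at each internal node moves to the child indicated by the value of the queried variable, and ends at a leaf; the tree \emph{computes} $f$ if the label of that leaf is always $f(x)$. A \emph{parity decision tree} is defined in the same way, except that an internal node may query any parity $\bigoplus_{i\in S}x_i$ with $S\subseteq[n]=\{1,\dots,n\}$, that is, any linear form on $\mathbb{F}_2^n$. We write $D^L(f)$ and $D^L_\oplus(f)$ for the least number of leaves of an ordinary, respectively a parity, decision tree computing $f$.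

A \emph{subcube} is the set obtained by fixing some of the coordinates. For $b\in\{0,1\}$ let $N^b(f)$ be the least number of subcubes, each contained in $f^{-1}(b)$, whose union is $f^{-1}(b)$, and let $N^b_\oplus(f)$ be the same quantity with affine subspaces in place of subcubes. All four numbers are at least $1$ because $f$ is non-constant. The two models can differ as much as possible: for $f=x_1\oplus\dots\oplus x_n$ every monochromatic subcube is a point, so $D^L(f)=2^n$, while $D^L_\oplus(f)=2$ and $N^0_\oplus(f)=N^1_\oplus(f)=1$.

A tree gives covers. The inputs that reach a given leaf of a parity decision tree are the solutions of a system of linear equations, so they form an affine subspace or the empty set. The nonempty sets belonging to leaves labeled $b$ lie in $f^{-1}(b)$ and cover it. Hence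
\begin{equation}\label{eq:trivial}
D^L_\oplus(f)\ \ge\ N^0_\oplus(f)+N^1_\oplus(f),
\end{equation}
and likewise $D^L(f)\ge N^0(f)+N^1(f)$. A cover asks for much less than a tree does: its members may overlap, and nothing tells us which question to ask first in order to find a member containing the input. How large a tree can small covers force? For subcubes, the theorem of Ehrenfeucht and Haussler says that the loss is at most quasi-polynomial: there is an absolute constant $C_0$ with
\begin{equation}\label{eq:EH}
D^L(f)\le n^{C_0(\log N^1(f)+1)(\log N^0(f)+1)}
\end{equation}
for all $n\ge 2$ and all non-constant $f$. The problem treated here, posed in \cite{rqc}, is the conjecture that a bound of this kind holds for parities: there are absolute constants $C,c>0$ such that for all $n\ge2$ and all non-constant $f$,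
\begin{equation}\label{eq:conj}
D^L_\oplus(f)\le n^{\,C\left(\log N^1_\oplus(f)+\log N^0_\oplus(f)+2\right)^c}.
\end{equation}
If all members of the two covers were subcubes in one common system of coordinates, \eqref{eq:conj} would follow from \eqref{eq:EH} by a change of basis. In general no such system exists: the hyperplanes $x_1=1$, $x_2=1$, $x_1+x_2=1$ are never simultaneously subcubes, since three linearly dependent forms cannot be three distinct coordinates.

We prove the conjecture, in the exact form of \eqref{eq:EH}. From now on $N_b=N^b_\oplus(f)$ and $M=N_0+N_1$.

\begin{theorem}\label{thm:main}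
For every $n\ge2$ and every non-constant $f:\mathbb{F}_2^n\to\{0,1\}$,
\[
D^L_\oplus(f)\le n^{4(\log N_1+1)(\log N_0+1)} .
\]
Consequently $D^L_\oplus(f)\le n^{(\log N_1+\log N_0+2)^2}$, which is \eqref{eq:conj} with $C=1$ and $c=2$.
\end{theorem}

The second statement follows from the first by $4xy\le(x+y)^2$. The dimension $n$ can be removed from the bound altogether.

\begin{theorem}\label{thm:dimfree}
For every $n\ge2$ and every non-constant $f:\mathbb{F}_2^n\to\{0,1\}$,
\[
M\le D^L_\oplus(f)\le M^{8(\log N_1+1)(\log N_0+1)}\le 2^{8(\log M)^3}.
\]
\end{theorem}

The value $c=2$ is best possible.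

\begin{theorem}\label{thm:lower}
For every $k\ge2$ there is a function $h_k$ on $n=3k^2$ bits with $N_0\le k3^k$, $N_1\le(3k)^k$ and $D^L_\oplus(h_k)\ge2^{k^2}$. Hence \eqref{eq:conj} is false for every $c<2$ and every $C$. Moreover $\log D^L_\oplus(h_k)=\Omega(\log N_0\log N_1/\log n)$, so the exponent in Theorem~\ref{thm:main} is optimal up to a factor $O(\log^2n)$ in $\log D^L_\oplus$.
\end{theorem}

Section~\ref{sec:potential} reduces Theorem~\ref{thm:main} to a single splitting step, which for subcubes is one well-chosen query. Section~\ref{sec:forms} turns the affine splitting step into a question about a probability distribution on linear forms, and Section~\ref{sec:densest} answers it. Theorems~\ref{thm:dimfree} and~\ref{thm:lower} are proved in Sections~\ref{sec:dimfree} and~\ref{sec:lower}.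

\section{Linear algebra over $\mathbb{F}_2$}\label{sec:la}

All vector spaces are finite-dimensional over $\mathbb{F}_2$, and $E^*$ is the space of linear forms on $E$. An \emph{affine subspace} is a coset $V=v+W$ of a linear subspace $W$, its \emph{direction} $\operatorname{dir}V$; it is nonempty, $\dim V=\dim W$ and $|V|=2^{\dim V}$. If $A\subseteq V$ are affine subspaces, the \emph{codimension} of $A$ in $V$ is $\dim V-\dim A$. We use the following facts.
\begin{itemize}
\item[(L1)] The intersection of two affine subspaces $A,B$ is empty or a coset of $\operatorname{dir}A\cap\operatorname{dir}B$. The image of an affine subspace under an affine map is an affine subspace. Each fiber of an affine surjection from $V$ onto a space of dimension $r$ is an affine subspace of dimension $\dim V-r$.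
\item[(L2)] If $A\subseteq V$ has codimension $k$, there is an affine surjection $\varphi:V\to\mathbb{F}_2^k$ with $\varphi^{-1}(0)=A$: subtract a point of $A$ and pass to the quotient $\operatorname{dir}V/\operatorname{dir}A\cong\mathbb{F}_2^k$.
\item[(L3)] If an affine subspace $Z=w+W$ of a vector space $E$ does not contain $0$, there is $\ell\in E^*$ with $\ell\equiv1$ on $Z$. Indeed $w\notin W$, so a basis of $W$ together with $w$ extends to a basis of $E$; take $\ell=0$ on $W$ and $\ell(w)=1$.
\item[(L4)] An affine function $V\to\mathbb{F}_2$ on an affine subspace $V\subseteq\mathbb{F}_2^n$ is the restriction of a parity plus a constant, since a linear form on $\operatorname{dir}V$ extends to $\mathbb{F}_2^n$. So a parity decision tree can ask for its value.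
\item[(L5)] Let $\Lambda\le E^*$ have basis $\lambda_1,\dots,\lambda_r$. An element $u\in\Lambda^*$ is determined by the list $(u(\lambda_1),\dots,u(\lambda_r))\in\mathbb{F}_2^r$, and every list occurs; we think of $u$ as a list of answers to the questions $\lambda_i$. The linear map $E\to\Lambda^*$ sending $e$ to $(\ell\mapsto\ell(e))$ is onto, since otherwise the vectors $(\lambda_i(e))_i$ would lie in a hyperplane of $\mathbb{F}_2^r$, which is a linear relation among the $\lambda_i$.
\item[(L6)] If $\ell_1,\dots,\ell_j\in\Lambda$ span $\Lambda'$, the set of $u\in\Lambda^*$ with prescribed values on $\ell_1,\dots,\ell_j$ is empty or a coset of $\{u:u|_{\Lambda'}=0\}$, so it has at most $2^{\dim\Lambda-\dim\Lambda'}$ elements.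
\end{itemize}

\begin{example}\label{ex:indicator}
Let $f$ be the indicator of an affine subspace $A$ of codimension $k\ge1$, with $\varphi$ as in (L2). Then $N_1=1$. Querying the $k$ coordinates of $\varphi$ one at a time and stopping at the first $1$ gives a tree with $k+1$ leaves. Conversely, by (L3) each member $B$ of a cover of $f^{-1}(0)$ lies in a set $\{\ell_B\circ\varphi=1\}$ with $\ell_B$ a linear form on $\mathbb{F}_2^k$. Fewer than $k$ linear forms on $\mathbb{F}_2^k$ have a common zero $e\ne0$, and then $\varphi^{-1}(e)\subseteq f^{-1}(0)$ is not covered. So $N_0\ge k$, and \eqref{eq:trivial} gives $N_0=k$ and $D^L_\oplus(f)=k+1=M$.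
\end{example}

The forms $\ell_B$, which witness that $B$ misses $A$, will drive the whole proof.

\section{A potential function and the splitting step}\label{sec:potential}

Fix covers $\mathcal{A}_0,\mathcal{A}_1$ of $f^{-1}(0),f^{-1}(1)$ by monochromatic affine subspaces with $|\mathcal{A}_b|=N_b$. We build the tree from the top. Each stage of the construction is an affine subspace $V$, the set of inputs consistent with the answers so far, and progress is measured by the number of cover members still alive:
\[
s_b(V)=\#\{A\in\mathcal{A}_b: A\cap V\ne\emptyset\}.
\]
Since $\mathcal{A}_b$ has union $f^{-1}(b)$, we have $s_b(V)\ge1$ exactly when $f$ takes the value $b$ on $V$. Call $V$ \emph{mixed} if $s_0(V),s_1(V)\ge1$, that is, if $f|_V$ is non-constant; a mixed $V$ has $\dim V\ge1$. If $V'\subseteq V$ then $s_b(V')\le s_b(V)$. Put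
\[
k_b=1+\lfloor\log N_b\rfloor,\qquad t_b=\lceil k_b\ln n\rceil\ge1 .
\]
The number $t_b$ is chosen so that
\begin{equation}\label{eq:decay}
\Bigl(1-\frac1k\Bigr)^{t_b}\le e^{-t_b/k}\le e^{-t_b/k_b}\le\frac1n\qquad(1\le k\le k_b),
\end{equation}
and $k_b$ comes from the following lemma: a small cover has a large member inside every $V$.

\begin{lemma}\label{lem:large}
Let $V$ be mixed. There are $c\in\{0,1\}$ and $A\in\mathcal{A}_c$ meeting $V$ such that the codimension $k$ of $A\cap V$ in $V$ satisfies $1\le k\le k_c$.
\end{lemma}

\begin{proof}
Choose $c$ with $|f^{-1}(c)\cap V|\ge|V|/2$. The $N_c$ members of $\mathcal{A}_c$ cover this set, so one of them has $|A\cap V|\ge|V|/(2N_c)$. Thus $2^{-k}\ge1/(2N_c)$, and the integer $k$ is at most $1+\lfloor\log N_c\rfloor$. Also $A\cap V\ne V$ because $f$ is constant on $A$ and not on $V$, so $k\ge1$.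
\end{proof}

\subsection*{The model case: subcubes}

Suppose for a moment that $V$ and all members of both covers are subcubes. Take $c,A,k$ from Lemma~\ref{lem:large}, put $b=1-c$ and $s=s_b(V)$. The subcube $A\cap V$ is cut out of $V$ by fixing $k$ further coordinates. Let $B\in\mathcal{A}_b$ meet $V$. The subcubes $A\cap V$ and $B\cap V$ are nonempty and disjoint, so some coordinate is fixed to opposite values in them; it is not fixed in $V$, so it is one of those $k$. Hence one coordinate $x_i$ among the $k$ is a conflict for at least $s/k$ of the $s$ sets $B$. Query $x_i$. In the half $V'$ of $V$ that agrees with $A$ we have $s_b(V')\le(1-1/k)s$. In the other half $V''$ we know only that $s_b(V'')\le s$, but the dimension has dropped.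

To turn this into a count, look for a potential $\lambda^{\dim V}s_b(V)^t$ whose sum over the two halves is at most its value on $V$. This requires $\lambda\ge1+(1-1/k)^t$. At the root the potential is $\lambda^nN_b^t$, so we want $\lambda^n$ bounded, say $\lambda=1+1/n$, and by \eqref{eq:decay} this is achieved with $t=t_c$:
\begin{equation}\label{eq:cubestep}
s_b(V')^{t_c}+s_b(V'')^{t_c}\le\Bigl(1+\frac1n\Bigr)s_b(V)^{t_c}.
\end{equation}
The price is $N_b^{t_c}\approx n^{k_c\ln N_b}$, which explains the product of logarithms in \eqref{eq:EH}. The indices are crossed: the cover $\mathcal{A}_c$ supplies the large member and bounds $k$, while the cover $\mathcal{A}_b$ is the one that shrinks.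

\subsection*{The splitting step and the tree}

For affine covers one query will not be enough. The potential allows us to ask $r$ questions at once, provided we lose no more than a factor $1+1/n$ per question.

\begin{proposition}[splitting step]\label{prop:split}
Let $V$ be mixed. There are $c\in\{0,1\}$, $b=1-c$, an integer $r$ with $1\le r\le k_c$, and $r$ parities whose values partition $V$ into $2^r$ affine subspaces $V_u$, each of dimension $\dim V-r$, such that
\begin{equation}\label{eq:split}
\sum_u s_b(V_u)^{t_c}\le\Bigl(1+\frac1n\Bigr)^r s_b(V)^{t_c}.
\end{equation}
\end{proposition}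

The proof occupies Sections~\ref{sec:forms} and~\ref{sec:densest}.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:split}]
Start at $V=\mathbb{F}_2^n$, which is mixed. At a mixed $V$, query the $r$ parities of Proposition~\ref{prop:split} in a complete binary tree of depth $r$, and continue at each of the $2^r$ \emph{children} $V_u$. At a non-mixed $V$, stop and label the leaf by the constant value of $f|_V$. Dimensions strictly decrease, so the construction ends, and the tree computes $f$.

The color $c$ may change from step to step, so the potential has to carry both counts: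
\[
\Psi(V)=\Bigl(1+\frac1n\Bigr)^{\dim V}s_0(V)^{t_1}\,s_1(V)^{t_0}.
\]
We have $\Psi(V)\ge1$ if $V$ is mixed. Let $V$ be mixed of dimension $d$, with $c,b,r,V_u$ as in the proposition. For either value of $c$, the product $s_0^{t_1}s_1^{t_0}$ equals $s_b^{t_c}s_c^{t_b}$. Using $s_c(V_u)\le s_c(V)$ and then \eqref{eq:split},
\begin{equation}\label{eq:psi}
\sum_u\Psi(V_u)\le\Bigl(1+\frac1n\Bigr)^{d-r}s_c(V)^{t_b}\sum_us_b(V_u)^{t_c}\le\Psi(V).
\end{equation}

The potential vanishes at leaves, so we use it to count the mixed subspaces at which a splitting step is made. Say $\mathbb{F}_2^n$ has level $0$ and the children of a subspace of level $j$ have level $j+1$. By \eqref{eq:psi} and induction on $j$, the sum of $\Psi$ over the mixed subspaces of level $j$ is at most $\Psi(\mathbb{F}_2^n)$; each term is at least $1$, so there are at most $\Psi(\mathbb{F}_2^n)$ of them. A subspace of level $j$ has dimension at most $n-j$, so mixed ones occur only at levels $0,\dots,n-1$. Hence at most $n\Psi(\mathbb{F}_2^n)\le en\,N_0^{t_1}N_1^{t_0}$ splitting steps are made, where we used $(1+1/n)^n\le e$. Every leaf is a child created by such a step, and a step creates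 $2^r\le2^{k_c}\le2\max(N_0,N_1)$ children. Therefore
\begin{equation}\label{eq:count}
D^L_\oplus(f)\le 2e\,n\,\max(N_0,N_1)\,N_0^{t_1}N_1^{t_0}.
\end{equation}

Let $\alpha=\log N_0\ge0$ and $\beta=\log N_1\ge0$. Then $t_1\le(1+\beta)\ln n+1$ and $t_0\le(1+\alpha)\ln n+1$, so
\[
\alpha t_1+\beta t_0\le(\alpha+\beta)+(2\alpha\beta+\alpha+\beta)\ln2\cdot\log n .
\]
Take logarithms in \eqref{eq:count} and use $\log(2e)<2.45$, $\max(\alpha,\beta)\le\alpha+\beta$, and $1\le\log n$, which holds because $n\ge2$:
\begin{align*}
\log D^L_\oplus(f)&\le\log n+2.45+2(\alpha+\beta)+(2\alpha\beta+\alpha+\beta)\ln2\cdot\log n\\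
&\le\bigl(3.45+(2+\ln2)(\alpha+\beta)+2\ln2\cdot\alpha\beta\bigr)\log n .
\end{align*}
The three coefficients $3.45$, $2+\ln2<2.7$ and $2\ln 2<1.4$ are below $4$, so the right side is at most $4(1+\alpha+\beta+\alpha\beta)\log n=4(\alpha+1)(\beta+1)\log n$.
\end{proof}

\begin{remark}
The argument uses only the sizes of the covers, not their minimality. Run it with minimum subcube covers and $N_b=N^b(f)$, and use \eqref{eq:cubestep} as the splitting step, with $r=1$. Every $V$ that occurs is then a subcube and only single variables are queried, so this reproves the Ehrenfeucht--Haussler bound \eqref{eq:EH}, with $C_0=4$.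
\end{remark}

\section{From a large member to a distribution on linear forms}\label{sec:forms}

Let $V$ be mixed, take $c,A,k$ from Lemma~\ref{lem:large}, and put $b=1-c$ and $s=s_b(V)\ge1$. By (L2) there is an affine surjection $\varphi:V\to E=\mathbb{F}_2^k$ with $\varphi^{-1}(0)=A\cap V$. For $\ell\in E^*$ the affine function $\ell\circ\varphi$ vanishes on $A\cap V$; these functions replace the $k$ coordinates fixed by $A$ in the subcube case.

Let $B\in\mathcal{A}_b$ meet $V$. Since $f=c$ on $A$ and $f=b$ on $B$, the sets $A$ and $B$ are disjoint, so the affine subspace $\varphi(B\cap V)$ of $E$ does not contain $0$. By (L3) there is a form $\ell_B\in E^*$ with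
\[
\ell_B\circ\varphi\equiv1\ \text{ on } B\cap V;
\]
in particular $\ell_B\ne0$. Fix one such form for each $B$. Let $\mu$ be the distribution of $\ell_B$ when $B$ is uniform among the $s$ members of $\mathcal{A}_b$ that meet $V$. It is a probability distribution on $E^*\setminus\{0\}$.

The tree will query the values of $\ell\circ\varphi$ for all $\ell$ in a subspace $\Lambda\le E^*$, which costs $\dim\Lambda$ questions. For $u\in\Lambda^*$ put
\begin{equation}\label{eq:sigma}
\sigma_u=\Pr_{\ell\sim\mu}\bigl[\ell\notin\Lambda\ \text{ or }\ u(\ell)=1\bigr].
\end{equation}
This is the fraction of the sets $B$ that the answers $u$ fail to rule out.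

\begin{lemma}\label{lem:fibers}
Let $\Lambda\le E^*$ have dimension $r$. There are $r$ parities whose values partition $V$ into $2^r$ affine subspaces $V_u$, $u\in\Lambda^*$, of dimension $\dim V-r$, with $s_b(V_u)\le\sigma_us$ for all $u$.
\end{lemma}

\begin{proof}
Send $x\in V$ to $u_x\in\Lambda^*$, where $u_x(\ell)=\ell(\varphi(x))$. This map is $\varphi$ followed by the linear surjection of (L5), so it is an affine surjection, and by (L1) its fibers $V_u$ are $2^r$ affine subspaces of dimension $\dim V-r$. For a basis $\lambda_1,\dots,\lambda_r$ of $\Lambda$, the element $u_x$ and the list $(\lambda_i(\varphi(x)))_i$ determine each other, and by (L4) each $\lambda_i\circ\varphi$ is a parity plus a constant on $V$. So the values of these $r$ parities partition $V$ into the $V_u$.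

Suppose $B\in\mathcal{A}_b$ meets $V_u$ in a point $x$. Then $B$ meets $V$, and if $\ell_B\in\Lambda$ then $u(\ell_B)=\ell_B(\varphi(x))=1$. So $\ell_B$ satisfies the condition in \eqref{eq:sigma}, and exactly $\sigma_us$ of the $s$ sets do.
\end{proof}

It remains to find a nonzero $\Lambda$ with $\sum_u\sigma_u^t\le(1+1/n)^{\dim\Lambda}$ for $t=t_c\approx k_c\ln n$. This is a question about $\mu$ alone.

\section{The densest subspace}\label{sec:densest}

In the subcube case $\mu$ lives on a basis of $E^*$, so some form has mass at least $1/k$. Now $\mu$ may be spread over all $2^k-1$ nonzero forms. Two extreme distributions show that neither of the obvious choices of $\Lambda$ works in general.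

\emph{One form is not enough.} Let $k\ge2$, let $\mu$ be uniform on $E^*\setminus\{0\}$, and let $\Lambda=\{0,\ell\}$. The two values of $\sigma_u$ are $1$ and $1-x$ with $x=1/(2^k-1)$. As $1-x\ge e^{-2x}$ for $0\le x\le\frac12$, the requirement $(1-x)^t\le1/n$ forces $t\ge\frac12(2^k-1)\ln n$, exponential in $k$ instead of linear. The choice $\Lambda=E^*$ does well here: $\sigma_0=0$, and each $u\ne0$ equals $1$ on $2^{k-1}$ forms, so $\sigma_u=2^{k-1}/(2^k-1)\le\frac23$ and $\sum_u\sigma_u^t\le2^k(2/3)^t\le1$ once $t\ge2k$.

\emph{All forms are too many.} Let $\mu$ be concentrated on one form $\ell_0$ and $\Lambda=E^*$. Then $\sigma_u=u(\ell_0)$, so $\sum_u\sigma_u^t=2^{k-1}$ for every $t$, while $(1+1/n)^k\le e$; this fails for $k\ge3$. Here $\Lambda=\{0,\ell_0\}$ gives $\sum_u\sigma_u^t=1$.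

A question is wasted if it doubles the number of branches without ruling anything out, so we should compare the mass of $\Lambda$ with its cost. Define the \emph{slope} of a nonzero subspace as $\mu(\Lambda)/\dim\Lambda$. In both examples the good choice has the largest slope. For the point mass, $\{0,\ell_0\}$ has slope $1$. For the uniform distribution, a subspace of dimension $j$ has slope proportional to $(2^j-1)/j$, the average of $1,2,\dots,2^{j-1}$, which increases with $j$.

\begin{example}[$k=2$]\label{ex:k2}
The three nonzero forms have masses $p_1\ge p_2\ge p_3$ with sum $1$. The best one-dimensional subspace has slope $p_1$, and $E^*$ has slope $\frac12$. If $p_1\ge\frac12$, query the heaviest form: $\sum_u\sigma_u^t=1+(1-p_1)^t\le1+2^{-t}$. If $p_1\le\frac12$, query both dimensions. Then $\sigma_0=0$, and each of the three nonzero $u$ vanishes on exactly one nonzero form, a different one for each $u$; so $\sum_u\sigma_u^t=\sum_i(1-p_i)^t$. The points $(p_1,p_2,p_3)$ with sum $1$ and all $p_i\le\frac12$ form the triangle whose vertices are the permutations of $(\frac12,\frac12,0)$. The sum is convex, so it is at most its value $1+2\cdot2^{-t}\le(1+2^{-t})^2$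 at a vertex. In both cases the loss per question is at most $1+(1-1/k)^t$, exactly as for subcubes.
\end{example}

\begin{lemma}\label{lem:densest}
Let $E$ have dimension $k\ge1$ and let $\mu$ be a probability distribution on $E^*\setminus\{0\}$. Let $\Lambda\le E^*$ be a nonzero subspace of largest slope, $r=\dim\Lambda$, and define $\sigma_u$ by \eqref{eq:sigma}. Then for every integer $t\ge1$,
\[
\sum_{u\in\Lambda^*}\sigma_u^t\le\Bigl(1+\bigl(1-\tfrac1k\bigr)^t\Bigr)^r .
\]
\end{lemma}

\begin{proof}
\emph{What maximality gives.} Let $\rho=\mu(\Lambda)/r$. The whole space $E^*$ has slope $1/k$, so $\rho\ge1/k$. Every subspace $\Lambda'\le\Lambda$ has $\mu(\Lambda')\le\rho\dim\Lambda'$: by maximality if $\Lambda'\ne0$, and because $\mu(\{0\})=0$ if $\Lambda'=0$. Subtracting from $\mu(\Lambda)=\rho r$,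
\begin{equation}\label{eq:slope}
\mu(\Lambda\setminus\Lambda')\ge\rho\,(r-\dim\Lambda')\ge\frac{r-\dim\Lambda'}{k}.
\end{equation}
So the mass of $\Lambda$ cannot hide in a proper subspace: each missing dimension carries mass at least $1/k$.

\emph{The power sum as an expectation.} The $t$-th power of a probability is the probability that $t$ independent trials all succeed. Let $X_1,\dots,X_t$ be independent samples from $\mu$. Then $\sigma_u^t$ is the probability that $u(X_j)=1$ for all $j$ with $X_j\in\Lambda$, and summing over $u$,
\[
\sum_u\sigma_u^t=\mathbb{E}\,\#\{u\in\Lambda^*: u(X_j)=1\text{ for all } j\le t\text{ with }X_j\in\Lambda\}.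
\]
Let $\Lambda_i$ be the span of those $X_j$, $j\le i$, that lie in $\Lambda$, and let $R_i=r-\dim\Lambda_i$, so $R_0=r$. By (L6) the set being counted has at most $2^{R_t}$ elements, so
\begin{equation}\label{eq:exp}
\sum_u\sigma_u^t\le\mathbb{E}\,2^{R_t}.
\end{equation}

\emph{The decay of $R_i$.} Put $q=1-1/k$. The sample $X_{i+1}$ is independent of $X_1,\dots,X_i$. If it falls in $\Lambda\setminus\Lambda_i$ then $R_{i+1}=R_i-1$; otherwise $R_{i+1}=R_i$. By \eqref{eq:slope} the drop has conditional probability $p\ge R_i/k$. The bound to aim for comes from a simpler process with expected drop $R/k$: if $r$ items are each removed independently with probability $1/k$ in every round, then each survives $t$ rounds with probability $q^t$, and the number $R$ of survivors has $\mathbb{E}\,2^R=(1+q^t)^r$. We show that our process does no worse: for $y\in[0,1]$,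
\begin{equation}\label{eq:step}
\mathbb{E}\bigl[(1+y)^{R_{i+1}}\,\big|\,X_1,\dots,X_i\bigr]\le(1+qy)^{R_i}.
\end{equation}
Write $R=R_i$ and $z=1+y$. If $R=0$ both sides equal $1$. If $R\ge1$ the left side is
\[
(1-p)z^R+pz^{R-1}=z^R-p\,y\,z^{R-1}\le z^R\Bigl(1-R\,\frac{y}{kz}\Bigr)\le z^R\Bigl(1-\frac{y}{kz}\Bigr)^{R}=\Bigl(z-\frac yk\Bigr)^{R},
\]
where the last inequality is Bernoulli's, $1-Rx\le(1-x)^R$ for $x\in[0,1]$, applied with $x=y/(kz)$. Since $z-y/k=1+qy$, this is \eqref{eq:step}. Take expectations and apply \eqref{eq:step} with $y=1,q,q^2,\dots,q^{t-1}$ in turn:
\[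
\mathbb{E}\,2^{R_t}\le\mathbb{E}(1+q)^{R_{t-1}}\le\mathbb{E}(1+q^2)^{R_{t-2}}\le\dots\le(1+q^t)^{R_0}=(1+q^t)^r .
\]
With \eqref{eq:exp} this proves the lemma.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:split}]
With $c,b,k,s,E,\mu$ as in Section~\ref{sec:forms}, let $\Lambda$ be a nonzero subspace of $E^*$ of largest slope. Its dimension satisfies $1\le r\le k\le k_c$. Take the parities and the subspaces $V_u$ from Lemma~\ref{lem:fibers}. By that lemma, Lemma~\ref{lem:densest} and \eqref{eq:decay},
\[
\sum_us_b(V_u)^{t_c}\le s^{t_c}\sum_u\sigma_u^{t_c}\le s^{t_c}\Bigl(1+\bigl(1-\tfrac1k\bigr)^{t_c}\Bigr)^r\le\Bigl(1+\frac1n\Bigr)^rs^{t_c}.\qedhere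
\]
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Removing the dimension}\label{sec:dimfree}

Parity decision trees and affine covers do not see directions along which $f$ is invariant. We show that $f$ depends on a number of linear forms bounded in terms of $M$ alone, and apply Theorem~\ref{thm:main} to the quotient. Now the covers $\mathcal{A}_0,\mathcal{A}_1$ must be minimum. List $\mathcal{A}_0\cup\mathcal{A}_1=\{A_1,\dots,A_M\}$.

\begin{lemma}\label{lem:codim}
The subspace $K=\bigcap_{i=1}^M\operatorname{dir}A_i$ has codimension at most $\log(M!)$ in $\mathbb{F}_2^n$.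
\end{lemma}

\begin{proof}
The $A_i$ cover $\mathbb{F}_2^n$, and no proper subfamily does. Indeed, suppose the family without $A_j\in\mathcal{A}_b$ still covered $\mathbb{F}_2^n$. The members of $\mathcal{A}_{1-b}$ miss $f^{-1}(b)$, so $\mathcal{A}_b\setminus\{A_j\}$ would cover $f^{-1}(b)$ with $N_b-1$ members.

For $I\subseteq[M]$ let $K_I=\bigcap_{i\in I}\operatorname{dir}A_i$, with $K_\emptyset=\mathbb{F}_2^n$. We add indices to $I$ one at a time, each time losing few dimensions. Let $I\subsetneq[M]$. Each $A_i$ with $i\in I$ is a union of cosets of $K_I$, and $\bigcup_{i\in I}A_i\ne\mathbb{F}_2^n$, so some coset $Q$ of $K_I$ is disjoint from this union. The other $M-|I|$ members cover $Q$, so some $j\notin I$ has $|A_j\cap Q|\ge|Q|/(M-|I|)$. By (L1), $A_j\cap Q$ is a coset of $K_I\cap\operatorname{dir}A_j=K_{I\cup\{j\}}$, whence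
\[
\dim K_I-\dim K_{I\cup\{j\}}\le\log(M-|I|).
\]
Start from $I=\emptyset$, repeat until $I=[M]$, and add the $M$ inequalities.
\end{proof}

Minimality is needed: for $f=x_1$, the two hyperplanes together with one superfluous point form covers with three members in all and $K=0$. The codimension can be as large as $M-1$: for the indicator of a point, Example~\ref{ex:indicator} gives $M=n+1$, and $K=0$.

\begin{proof}[Proof of Theorem~\ref{thm:dimfree}]
The first inequality is \eqref{eq:trivial}. For the second, let $m$ be the codimension of $K$; by Lemma~\ref{lem:codim}, $m\le\log(M!)\le M\log M\le M^2$. Each $A_i$ is a union of cosets of $K$, hence so are $f^{-1}(0)$ and $f^{-1}(1)$. Let $L:\mathbb{F}_2^n\to\mathbb{F}_2^m$ be a linear surjection with kernel $K$. Then $f=g\circ L$ for a function $g$ on $\mathbb{F}_2^m$, which is non-constant, so $m\ge1$.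

For $A\in\mathcal{A}_b$ the image $L(A)$ is an affine subspace on which $g=b$; and if $g(z)=b$, then $z=Lx$ with $f(x)=b$, so $z\in L(A)$ for a member $A\in\mathcal{A}_b$ containing $x$. Thus $N^b_\oplus(g)\le N_b$. Replacing each query $\ell$ of a parity decision tree for $g$ by the linear form $\ell\circ L$ gives a tree for $f$ with the same leaves, so $D^L_\oplus(f)\le D^L_\oplus(g)$.

If $m=1$, one query computes $g$, and $D^L_\oplus(f)\le2\le M^8$, which is within the claimed bound. If $m\ge2$, Theorem~\ref{thm:main} applies to $g$, and $\log m\le2\log M$ gives
\[
\log D^L_\oplus(f)\le4(\log N_1+1)(\log N_0+1)\log m\le8(\log N_1+1)(\log N_0+1)\log M .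
\]
For the third inequality, $4N_0N_1\le M^2$ says that $(\log N_0+1)+(\log N_1+1)\le2\log M$, so the product of these two positive numbers is at most $(\log M)^2$.
\end{proof}

\section{The exponent $2$ is necessary}\label{sec:lower}

We need a function whose covers have size $2^{O(k\log k)}$ and whose parity decision trees have $2^{k^2}$ leaves. The starting point is
\[
F=\mathrm{AND}_k\circ\mathrm{OR}_k
\]
on $k^2$ bits, divided into $k$ \emph{groups} of $k$ bits: $F(x)=1$ if and only if every group contains a $1$. Its value is always certified by $k$ bits, either a group of zeros or one $1$ from each group, yet finding the certificate takes $k^2$ queries. The \emph{depth} of a tree is the largest number of queries on a path from the root to a leaf.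

\begin{lemma}\label{lem:evasive}
Every ordinary decision tree computing $F$ has depth at least $k^2$.
\end{lemma}

\begin{proof}
Walk down the tree, answering $1$ if the queried variable is the last unqueried variable of its group and $0$ otherwise, and answering repeated queries consistently. As long as fewer than $k^2$ variables have been queried, each fully queried group contains a $1$, and there is a group that is not fully queried; in every such group all answers are $0$. Setting the unqueried variables to $1$ gives $F=1$, and setting them to $0$ gives $F=0$. So the walk cannot have reached a leaf.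
\end{proof}

Depth is not size. Reading the groups in order, each up to its first $1$, gives a tree for $F$ whose number of leaves satisfies $L_j=kL_{j-1}+1\le(k+1)L_{j-1}$ for $j$ groups, with $L_0=1$; so $F$ has a tree with only $(k+1)^k$ leaves. To make every query cost a factor $2$ in size, even against parity queries, replace each bit by the majority of three new bits. For $G:\{0,1\}^m\to\{0,1\}$ let $G\circ\mathrm{Maj}_3$ be the function of the $3m$ variables $y_{i,p}$, $i\in[m]$, $p\in[3]$, obtained by substituting $x_i=\mathrm{Maj}_3(y_{i,1},y_{i,2},y_{i,3})$; the three variables with first index $i$ form \emph{block} $i$. The property of $\mathrm{Maj}_3$ that matters is this: whichever variable of a block is singled out, setting the other two to $a$ makes the majority equal to $a$ and leaves the singled-out variable free. The next lemma is the ``stifling'' argument of Chattopadhyay, Mande, Sanyal and Sherif, which we give in full.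

\begin{lemma}\label{lem:lift}
If $G\circ\mathrm{Maj}_3$ has a parity decision tree $P$ with $s$ leaves, then $G$ has an ordinary decision tree of depth at most $\log s$.
\end{lemma}

The tree for $G(x)$ walks down $P$ while building an input $y$ that encodes $x$. Each time it queries a bit $x_i$, it uses the free variable of block $i$ to steer $P$ into its smaller subtree. An example with two blocks shows the three things that can happen. Suppose $P$ asks for $y_{1,1}+y_{2,2}$ and we want the answer $a$. Query $x_1$, set $y_{1,2}=y_{1,3}=x_1$, and impose $y_{1,1}=a+y_{2,2}$; block $2$ is still unconstrained. If $P$ next asks for $y_{1,1}+y_{1,2}+y_{2,2}$, the answer is forced to be $a+x_1$ and no query is needed. If $P$ then asks for $y_{1,1}+y_{2,3}=a+y_{2,2}+y_{2,3}$ and we want the answer $a'$, query $x_2$, set $y_{2,1}=y_{2,3}=x_2$, impose $y_{2,2}=a'+a+x_2$, and update the older expression to $y_{1,1}=a'+x_2$.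

\begin{proof}
The state consists of a node $v$ of $P$, the set $T\subseteq[m]$ of \emph{touched} indices, those $i$ for which $x_i$ has been queried, and for each $i\in T$ a \emph{pivot} $p_i\in[3]$ and an affine function $\pi_i$ of the variables in untouched blocks. Let $Y$ be the set of $y$ such that for all $i\in T$
\[
y_{i,p}=x_i\ \ (p\ne p_i),\qquad y_{i,p_i}=\pi_i .
\]
Every assignment to the untouched blocks extends to exactly one point of $Y$. The invariant is that every $y\in Y$ passes through $v$. It holds initially, with $v$ the root and $T=\emptyset$.

Let $v$ be an internal node. Substituting the constraints into the parity queried at $v$ expresses it on $Y$ as an affine function $\lambda$ of the variables in untouched blocks. If $\lambda$ is constant, all of $Y$ moves to the same child; make it the new $v$ and change nothing else.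

Otherwise take the first variable $y_{i,p}$ that occurs in $\lambda$, and write $\lambda=y_{i,p}+\lambda'$ with $\lambda'$ free of $y_{i,p}$. Query $x_i$. Let $a$ be the answer that leads to the child of $v$ with fewer leaves below it ($a=0$ in case of a tie), and move to that child. Add $i$ to $T$ with pivot $p_i=p$. Substituting $x_i$ for the other two variables of block $i$ turns $\lambda'$ into an affine function $\lambda''$ of the variables in blocks that remain untouched; put $\pi_i=a+\lambda''$. In each older $\pi_j$, substitute $x_i$, $x_i$ and $\pi_i$ for the three variables of block $i$, so that it too involves only untouched blocks. The new set $Y$ consists of the points of the old $Y$ with the two non-pivot variables of block $i$ equal to $x_i$ and $\lambda=a$. These points pass through the old $v$ and receive the answer $a$ there, so the invariant holds.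

When $v$ is a leaf, output its label. All choices depend only on the answers received, so this procedure is an ordinary decision tree in $x$. The number of leaves below $v$ starts at $s$, never increases, is at least halved at each query and stays at least $1$; so at most $\log s$ queries are made. For correctness, let $x$ be any input and consider the final state. Set all three variables of each untouched block $i$ to $x_i$ and extend to $y\in Y$. Each touched block has two variables equal to $x_i$, so its majority is $x_i$ whatever the pivot is. Hence $(G\circ\mathrm{Maj}_3)(y)=G(x)$, and $y$ reaches the leaf $v$, whose label is therefore $G(x)$.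
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $h_k=F\circ\mathrm{Maj}_3$, on $n=3k^2$ bits. By Lemmas~\ref{lem:lift} and~\ref{lem:evasive}, a parity decision tree for $h_k$ with $s$ leaves has $\log s\ge k^2$, so $D^L_\oplus(h_k)\ge2^{k^2}$.

A majority equals $a$ if and only if one of the three pairs of its variables is set to $a$. We have $h_k=0$ if and only if, in some group, all $k$ majorities are $0$. Choosing the group and, for each of its blocks, a pair of variables set to $0$ gives $k3^k$ subcubes with union $h_k^{-1}(0)$. We have $h_k=1$ if and only if each group has a majority equal to $1$. Choosing in each of the $k$ groups a block and a pair of its variables set to $1$ gives $(3k)^k$ subcubes with union $h_k^{-1}(1)$. Subcubes are affine subspaces, so $N_0\le k3^k$ and $N_1\le(3k)^k$.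

For $k\ge2$ we have $\log(2k)\le k$ and $1\le k\log k$, so
\[
\log N_0+1\le k\log3+\log(2k)\le3k,\qquad \log N_1+1\le k\log(3k)+k\log k=k\log n .
\]
Therefore $(\log N_1+1)(\log N_0+1)\le3k^2\log n\le3\log n\cdot\log D^L_\oplus(h_k)$. This gives $\log D^L_\oplus(h_k)\ge\log N_0\log N_1/(3\log n)$, and it shows that the logarithm $4(\log N_1+1)(\log N_0+1)\log n$ of the bound in Theorem~\ref{thm:main} is at most $12\log^2n\cdot\log D^L_\oplus(h_k)$.

Finally, suppose \eqref{eq:conj} holds with some $C>0$ and $0<c<2$. Since $\log n\ge\log12>3$, we have $\log N_0+\log N_1+2\le3k+k\log n\le2k\log n$. Taking logarithms in \eqref{eq:conj} for $f=h_k$ gives $k^2\le C(2k\log n)^c\log n$, that is,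
\[
k^{2-c}\le2^cC\,\bigl(\log(3k^2)\bigr)^{1+c}\qquad\text{for all }k\ge2 .
\]
The left side is a positive power of $k$ and the right side a power of a logarithm, so this fails for large $k$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{rqc}
\emph{Randomness in Query \& Communication},
\texttt{https://cse.iitkgp.ac.in/\textasciitilde{}palash/Workshops/Arkadev.pdf}.

\end{thebibliography}
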